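# Logarithmic polynomials of odd length on the unit circle: the modulus is largest at $\omega=-1$

## 1. The point $\omega=-1$ as the guessed maximum

Fix $0<r\le 1$ and a number of terms $m$. On the unit circle, with $\omega=e^{i\theta}$, consider
$$F(\omega)=\sum_{k=1}^{m}\frac{r^k}{k}\,(1-\omega^k).$$
Where is $|F|$ largest? Each factor $1-\omega^k$ has modulus at most $2$. At $\omega=-1$ all factors with odd $k$ reach this bound at the same time, with the same argument, while those with even $k$ vanish. The weights $r^k/k$ decrease, so the odd terms start with the heaviest one. The first guess is therefore: $|F|$ is largest at $\omega=-1$ and nowhere else. By conjugation symmetry it is enough to look at $\theta\in[0,\pi]$.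

We test this by hand. Write $u=\cos\theta$, so that $|1-\omega|^2=2(1-u)$, and recall that for real $a_i$
$$|a_0+a_1\omega+\dots+a_p\omega^p|^2=\sum_i a_i^2+2\sum_{i<j}a_ia_j\cos\big((j-i)\theta\big).$$

*One term.* $|F|=r|1-\omega|<2r=F(-1)$ for $\theta\in[0,\pi)$. The guess holds.

*Two terms.* Here $F=\frac r2(1-\omega)(2+r+r\omega)$, so
$$|F|^2=r^2(1-u)\big(2+2r+r^2+(2r+r^2)u\big),\qquad F(-1)^2=4r^2 .$$
The $u$-derivative of $|F|^2/r^2$ is $-2-2(2r+r^2)u$. At $u=-1$ it equals $2(r^2+2r-1)$, which is positive for $r>\sqrt2-1$. For such $r$ the modulus grows as we leave $\omega=-1$, and the guess is false. For $r=1$ the maximum of $(1-u)(5+3u)$ is at $u=-\frac13$ and equals $\frac{16}3>4$.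

*Three terms, $r=1$.* Here $F=\frac16(1-\omega)(11+5\omega+2\omega^2)$ and $F(-1)=\frac83$. Since $|11+5\omega+2\omega^2|^2=150+130u+44(2u^2-1)=2(53+65u+44u^2)$, we get $|F|^2=\frac19(1-u)(53+65u+44u^2)$, and
$$64-(1-u)(53+65u+44u^2)=11-12u+21u^2+44u^3=(1+u)(44u^2-23u+11).$$
The quadratic has discriminant $529-1936<0$, so this is positive for $u>-1$. The guess holds again.

So the guess has to be restricted to an odd number of terms. In that form it is a problem posed, as a conjecture to prove or disprove, in "Brannan's Conjecture And Trigonometric Polynomials" (https://github.com/jaytai3336/NUSH-Math-Research). The conjecture is true.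

**Theorem 1.** If $n$ is a positive integer, $0<r\le1$ and $\theta\in[0,\pi)$, then
$$\left(\sum_{k=1}^{2n-1}\frac{r^k}{k}(1-\cos k\theta)\right)^2+\left(\sum_{k=1}^{2n-1}\frac{r^k}{k}\sin k\theta\right)^2<4\left(\sum_{k=1}^{n}\frac{r^{2k-1}}{2k-1}\right)^2 .$$

With $m=2n-1$, the real part of $F$ is $\sum\frac{r^k}k(1-\cos k\theta)$, the imaginary part is $-\sum\frac{r^k}k\sin k\theta$, and $F(-1)=2\sum_{k=1}^n\frac{r^{2k-1}}{2k-1}$. So Theorem 1 says exactly $|F(e^{i\theta})|<F(-1)$ for $\theta\in[0,\pi)$. At $\theta=0$ the left side is $0$ and the right side is positive. From now on $\theta\in(0,\pi)$.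

## 2. Summation by parts once and twice, and why even sums spoil it

**Definition.** For a finite real sequence $\lambda=(\lambda_k)$ put
$$F_\lambda(\omega)=\sum_k\frac{\lambda_k}{k}(1-\omega^k),\qquad D_\lambda=F_\lambda(-1)=2\sum_{k\text{ odd}}\frac{\lambda_k}k .$$
If $F=F_\lambda$ we also write $D(F)$ for $D_\lambda$. Both $F_\lambda$ and $D_\lambda$ are linear in $\lambda$.

The termwise triangle inequality gives $|F_\lambda|\le2\sum_k\lambda_k/k$ for $\lambda_k\ge0$. This counts the even terms, which $D_\lambda$ does not: for three terms with $r=1$ it gives $\frac{11}3$ where $\frac83$ is needed.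

A better first attempt removes $r$ by summation by parts. Put
$$A_N=\sum_{k=1}^N\frac{1-\omega^k}{k},\qquad \sum_{k=1}^{2n-1}\frac{r^k}k(1-\omega^k)=r^{2n-1}A_{2n-1}+\sum_{N=1}^{2n-2}r^N(1-r)A_N .$$
The coefficients are nonnegative. So if $|A_N|\le D(A_N)$ held for all $N$, the triangle inequality would finish. But it fails at $N=2$: we just saw $|A_2|^2=\frac{16}3$ at $u=-\frac13$, while $D(A_2)^2=4$. For $n\ge2$ and $r<1$ the sum $A_2$ really occurs, so this argument stops there.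

Summing by parts once more replaces the $A_N$ by their sums
$$T_N=\sum_{i=1}^{N-1}A_i=\sum_{k=1}^{N-1}(N-k)\frac{1-\omega^k}k ,$$
where the second form holds because $k$ is counted by those $i$ with $k\le i\le N-1$. These are smoother. Still, $T_3=2(1-\omega)+\frac12(1-\omega^2)=\frac12(1-\omega)(5+\omega)$ has $|T_3|^2=(1-u)(13+5u)$. At $u=-\frac45$ this is $\frac95\cdot9=16.2$, and $D(T_3)^2=16$. It fails, but barely.

The way out uses the size of the coefficients. After two summations $T_N$ appears with coefficient $r^{N-1}(1-r)^2$, which decreases in $N$. So each bad $T_{2j+1}$ is accompanied by at least as much of $T_{2j}$, and we may bundle them into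
$$X_j=T_{2j}+T_{2j+1}=2T_{2j}+A_{2j}.$$
The first bundle is good: $X_1=3(1-\omega)+\frac12(1-\omega^2)=\frac12(1-\omega)(7+\omega)$, so $|X_1|^2=(1-u)(25+7u)$. Its $u$-derivative $-18-14u$ is negative on $[-1,1]$, so for $u>-1$ it is less than its value $36=D(X_1)^2$ at $u=-1$.

## 3. Hinge functions and the reduction to $A_{2n-1}$, $T_{2j}$, $X_j$

Write $x_+=\max(x,0)$. The function $k\mapsto(N-k)_+$ is a hinge at $N$: its second difference $f(k-1)-2f(k)+f(k+1)$ is $1$ at $k=N$ and $0$ at every other integer. For example, $(2-k)_+$ takes the values $1,0,0,0$ at $k=1,2,3,4$, with second differences $1,0$ at $k=2,3$.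

**Lemma 2.** Let $\lambda_1,\dots,\lambda_{2n}$ be real and $b_N=\lambda_{N-1}-2\lambda_N+\lambda_{N+1}$ for $2\le N\le2n-1$. For $1\le k\le 2n$,
$$\lambda_k=\lambda_{2n}+(\lambda_{2n-1}-\lambda_{2n})(2n-k)+\sum_{N=2}^{2n-1}b_N(N-k)_+ .\tag{1}$$
Consequently
$$\sum_{k=1}^{2n-1}\frac{\lambda_k}k(1-\omega^k)=\lambda_{2n}A_{2n-1}+(\lambda_{2n-1}-\lambda_{2n})T_{2n}+\sum_{j=1}^{n-1}\big[(b_{2j}-b_{2j+1})T_{2j}+b_{2j+1}X_j\big].\tag{2}$$

*Proof.* At $k=2n$ and $k=2n-1$ all hinges vanish and (1) is clear. At each $k=2,\dots,2n-1$ both sides have second difference $b_k$. Since $f(k-1)$ is determined by $f(k)$, $f(k+1)$ and the second difference at $k$, the two sides agree for all $k$ down to $1$. Now multiply (1) by $(1-\omega^k)/k$ and sum over $1\le k\le2n-1$. The constant gives $A_{2n-1}$, the factor $2n-k$ gives $T_{2n}$, and $(N-k)_+$ gives $T_N$. Pair $N=2j$ with $N=2j+1$, $1\le j\le n-1$, and use $b_{2j}T_{2j}+b_{2j+1}T_{2j+1}=(b_{2j}-b_{2j+1})T_{2j}+b_{2j+1}X_j$.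 $\square$

For $\lambda_k=r^k$ we have $b_N=r^{N-1}(1-r)^2$, and (2) becomes
$$\sum_{k=1}^{2n-1}\frac{r^k}{k}(1-\omega^k)=r^{2n}A_{2n-1}+r^{2n-1}(1-r)T_{2n}+\sum_{j=1}^{n-1}r^{2j-1}(1-r)^2\big[(1-r)T_{2j}+rX_j\big].\tag{3}$$
For $n=2$ the right side is $r^4A_3+r^3(1-r)T_4+r(1-r)^2[(1-r)T_2+rX_1]$. At $k=1$, (1) reads $r^4+3r^3(1-r)+r(1-r)^2+2r^2(1-r)^2=r$, as one checks by expanding.

**Values at $\omega=-1$.** Let $\Delta_j=2\sum_{k=1}^j\frac1{2k-1}$, so $\Delta_1=2$, $\Delta_2=\frac83$, $\Delta_3=\frac{46}{15}$, $\Delta_4=\frac{352}{105}$. There are $j$ odd numbers below $2j$, hence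
$$D(A_{2j-1})=D(A_{2j})=\Delta_j,\qquad D(T_{2j})=\sum_{k\text{ odd}<2j}\frac{2(2j-k)}{k}=2j(\Delta_j-1),\qquad D(X_j)=4j(\Delta_j-1)+\Delta_j .$$

**Proposition 3.** For all $j,n\ge1$ and $\theta\in(0,\pi)$:
(i) $|A_{2n-1}|<\Delta_n$; (ii) $|T_{2j}|<D(T_{2j})$; (iii) $|X_j|<D(X_j)$.

**Proposition 3 implies Theorem 1.** All coefficients in (3) are nonnegative and $r^{2n}>0$. By the triangle inequality and Proposition 3, the modulus of the left side is strictly less than the same combination of the values at $\omega=-1$, and by linearity that combination is $2\sum_{k=1}^n\frac{r^{2k-1}}{2k-1}$. $\square$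

The parameter $r$ is gone. The rest of the proof is Proposition 3.

## 4. A disc tangent at the origin, and a bound for $\sum\frac{\sin k\theta}{k}$

**Step 1. Rewriting $|F|<D$ near $\omega=-1$.** The purpose is to measure $F$ from its value at $-1$, where the inequality degenerates to equality. Put $\varphi=\pi-\theta\in(0,\pi)$. Let $F=F_\lambda$ with all $\lambda_k\ge0$ and $\lambda_1>0$, as is the case for $A_N$, for $T_N$ with $N\ge2$, and for $X_j$. Write $F=D-g-iv$. Since $\cos k\theta=(-1)^k\cos k\varphi$ and $\sin k\theta=(-1)^{k-1}\sin k\varphi$,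
$$g=\sum_k(-1)^{k-1}\frac{\lambda_k}k(1-\cos k\varphi),\qquad v=\sum_k(-1)^{k-1}\frac{\lambda_k}k\sin k\varphi=\sum_k\frac{\lambda_k}k\sin k\theta .$$
Both vanish at $\varphi=0$. Since $\operatorname{Re}F=\sum\frac{\lambda_k}k(1-\cos k\theta)>0$, we have $g<D$. Expanding, $|F|^2=(D-g)^2+v^2=D^2-[g(2D-g)-v^2]$, so
$$|F|<D\iff v^2<g(2D-g).\tag{4}$$
In words: $g+iv$ must lie in the disc of radius $D$ that touches the imaginary axis at $0$. Since $2D-g>D$, there is a convenient sufficient condition: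
$$\text{if } g>0 \text{ and } v^2\le Dg,\text{ then }|F|<D.\tag{5}$$

Two examples. For $A_1$: $g=1-\cos\varphi$, $v=\sin\varphi$, $D=2$, and $g(2D-g)-v^2=(1-\cos\varphi)(3+\cos\varphi)-(1-\cos\varphi)(1+\cos\varphi)=2(1-\cos\varphi)>0$. For $A_2$: $g=(1-\cos\varphi)-\sin^2\varphi=-\cos\varphi\,(1-\cos\varphi)$, negative for $0<\varphi<\frac\pi2$, so the point starts out on the wrong side of the imaginary axis and (4) fails.

**Step 2. Two textbook facts.** We will use the second mean value theorem in this form: if $h\ge0$ is continuous and nondecreasing on $[a,b]$ and $f$ is continuous, then $\int_a^bhf=h(b)\int_\xi^bf$ for some $\xi\in[a,b]$. We also use the Taylor bounds $\sin x\ge x-\frac{x^3}6$, $\sin x\le x-\frac{x^3}6+\frac{x^5}{120}$, $\cos x\le1-\frac{x^2}2+\frac{x^4}{24}$ for $x\ge0$.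

**Step 3. The sine sums.** For $A_N$ the quantity $v$ is $S_N(\theta)=\sum_{k=1}^N\frac{\sin k\theta}k$. We need its sign, and a bound uniform in $N$.

**Lemma 4.** On $(0,\pi)$, for every $N\ge1$: (a) $S_N>0$; (b) $S_N<1.93$.

*Proof.* Let $\Lambda=N+\frac12$. Summing cosines, $S_N'(\theta)=\sum_{k=1}^N\cos k\theta=\frac{\sin\Lambda\theta}{2\sin(\theta/2)}-\frac12$.

(a) This is Landau's argument, by induction on $N$; $N=1$ is clear. Let $N\ge2$ and suppose $S_N\le0$ somewhere in $(0,\pi)$. Since $S_N(0)=S_N(\pi)=0$, there is an interior minimum $\theta_0$ with $S_N(\theta_0)\le0$ and $S_N'(\theta_0)=0$. Then $\sin\Lambda\theta_0=\sin\frac{\theta_0}2$, so $\cos\Lambda\theta_0=\pm\cos\frac{\theta_0}2$, and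
$$\sin N\theta_0=\sin\Lambda\theta_0\cos\tfrac{\theta_0}2-\cos\Lambda\theta_0\sin\tfrac{\theta_0}2=\sin\tfrac{\theta_0}2\big(\cos\tfrac{\theta_0}2\mp\cos\tfrac{\theta_0}2\big)\ge0 .$$
So $S_{N-1}(\theta_0)=S_N(\theta_0)-\frac{\sin N\theta_0}N\le0$, contradicting the induction hypothesis.

(b) Let $\kappa(t)=\frac1{2\sin(t/2)}-\frac1t$ on $(0,\pi]$. Then $\kappa\ge0$ because $\sin x\le x$.

The function $\kappa$ is nondecreasing. With $x=t/2\in(0,\frac\pi2]$, $\kappa'(t)=\frac1{4x^2}-\frac{\cos x}{4\sin^2x}$, and this is $\ge0$ iff $\frac{\sin^2x}{x^2}\ge\cos x$. Since $\frac{\sin x}x\ge1-\frac{x^2}6>0$,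
$$\frac{\sin^2x}{x^2}\ge\Big(1-\frac{x^2}6\Big)^2\ge1-\frac{x^2}3\ge1-\frac{x^2}2+\frac{x^4}{24}\ge\cos x ,$$
where the third inequality is equivalent to $x^2\le4$.

Next, $2\sin\frac t2\ge t(1-\frac{t^2}{24})$ gives $\kappa(t)\le\frac{t/24}{1-t^2/24}=\frac t{24-t^2}\le\frac t{14}$, because $24-\pi^2>14$. In particular $\kappa$ extends continuously by $\kappa(0)=0$.

By the second mean value theorem, for some $\xi$,
$$\int_0^\theta\kappa(t)\sin\Lambda t\,dt=\kappa(\theta)\frac{\cos\Lambda\xi-\cos\Lambda\theta}\Lambda\le\frac{2\kappa(\theta)}\Lambda\le\frac\theta{7\Lambda}<\frac\theta2 ,$$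
as $7\Lambda\ge\frac{21}2$. Integrating $S_N'$ and splitting $\frac1{2\sin(t/2)}=\frac1t+\kappa(t)$,
$$S_N(\theta)=\int_0^{\Lambda\theta}\frac{\sin w}w\,dw-\frac\theta2+\int_0^\theta\kappa(t)\sin\Lambda t\,dt<\int_0^{\Lambda\theta}\frac{\sin w}w\,dw\le\int_0^\pi\frac{\sin w}w\,dw .$$
For the last inequality: if $\Lambda\theta\le\pi$, the integrand is nonnegative up to $\pi$. If $\Lambda\theta>\pi$, the arches of $\frac{\sin w}w$ beyond $\pi$ alternate in sign, begin with a negative one and decrease in size, so the integral over $[\pi,\Lambda\theta]$ is $\le0$. Finally $\int_0^\pi\frac{\sin w}w\,dw\le\pi-\frac{\pi^3}{18}+\frac{\pi^5}{600}<1.93$ (the middle expression is $1.92905\ldots$). $\square$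

Since $T_N$ and $X_j$ are sums of $A_i$'s with nonnegative coefficients, Lemma 4(a) gives $v\ge0$ in all our cases. Only upper bounds on $v$ will be needed.

## 5. Closed forms for $g'$ and $v'$

**Step 4. Differentiating in $\varphi$.** The aim is to have $v$ and $g$ as integrals from $0$ of explicit functions. Put $y=\tan\frac\varphi2$, so $\varphi=2\arctan y$. For an integration variable $t\in[0,\varphi]$ put $\tau=\tan\frac t2$. Then
$$\frac{e^{it}}{1+e^{it}}=\frac{e^{it/2}}{2\cos(t/2)}=\tfrac12(1+i\tau),\qquad\frac1{1+e^{it}}=\tfrac12(1-i\tau),\qquad(1+i\tau)e^{-it}=1-i\tau .$$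
For $A_N$ a geometric sum gives
$$v'+ig'=\sum_{k=1}^N(-1)^{k-1}e^{ikt}=\frac{e^{it}\big(1-(-e^{it})^N\big)}{1+e^{it}}=\tfrac12(1+i\tau)\big(1-(-1)^Ne^{iNt}\big).$$
Write $s=\sin jt$, $c=\cos jt$, and note $1-e^{2ijt}=-2is\,e^{ijt}$.

For $A_{2j-1}$: $v'+ig'=\frac12\big[(1+i\tau)+(1-i\tau)e^{2ijt}\big]=e^{ijt}\operatorname{Re}\big[(1-i\tau)(c+is)\big]=e^{ijt}(c+\tau s)$, that is
$$v'=c^2+\tau sc,\qquad g'=sc+\tau s^2 .\tag{6}$$
For $A_{2j}$: $v'+ig'=-is\,e^{ijt}(1+i\tau)$, so
$$g'=\tau s^2-sc .\tag{7}$$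
For $T_{2j}=\sum_{N=1}^{2j-1}A_N$ (we may add the zero term $N=0$):
$$v'+ig'=\tfrac12(1+i\tau)\Big[2j-\sum_{N=0}^{2j-1}(-e^{it})^N\Big]=\tfrac12(1+i\tau)\Big[2j-\frac{1-e^{2ijt}}{1+e^{it}}\Big]=j(1+i\tau)+\tfrac12(1+\tau^2)\,is\,e^{ijt},$$
that is
$$v'=j-\tfrac12(1+\tau^2)s^2,\qquad g'=j\tau+\tfrac12(1+\tau^2)sc .\tag{8}$$
For $X_j=2T_{2j}+A_{2j}$: $v'+ig'=2j(1+i\tau)+is\,e^{ijt}(1+i\tau)\big[(1-i\tau)-1\big]=(1+i\tau)(2j+\tau s\,e^{ijt})$, that is
$$v'=2j+\tau s(c-\tau s),\qquad g'=2j\tau+\tau s^2+\tau^2sc .\tag{9}$$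

**Step 5. Near-monotonicity of $g$.** This lets us carry a lower bound for $g$ from one value of $\varphi$ to all larger ones. Let $g_N$ be the $g$ of $A_N$. By (6) and (7), $(g_{2i-1}+g_{2i})'=2\tau\sin^2it\ge0$ and $g_{2j-1}=\frac{\sin^2j\varphi}{2j}+\int_0^\varphi\tau\sin^2jt\,dt$. Now
$$g_{T_{2j}}=\sum_{i<j}(g_{2i-1}+g_{2i})+g_{2j-1},\qquad g_{X_j}=2\sum_{i<j}(g_{2i-1}+g_{2i})+(g_{2j-1}+g_{2j})+g_{2j-1},$$
so
$$g_{T_{2j}}-\frac{\sin^2j\varphi}{2j}\quad\text{and}\quad g_{X_j}-\frac{\sin^2j\varphi}{2j}\quad\text{are nondecreasing in }\varphi .\tag{10}$$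

**Step 6. Two integrals.** These evaluate the main term and bound the oscillating term of $g$. First, $\int_0^\varphi\tau\,dt=-2\log\cos\frac\varphi2=\log(1+y^2)$. Second, $\tau^2$ is nonnegative and increasing, so for some $\xi\in[0,\varphi]$
$$\int_0^\varphi\tau^2\sin2jt\,dt=y^2\,\frac{\cos2j\xi-\cos2j\varphi}{2j}\ge-y^2\,\frac{1+\cos2j\varphi}{2j}=-\frac{y^2\cos^2j\varphi}j .\tag{11}$$

## 6. $T_2$, $X_1$, $T_4$, $X_2$ by direct expansion

**Step 7. The cases $j=1,2$ of (ii) and (iii).** The estimates of the next section are too coarse for these. Here $u=\cos\theta\in(-1,1)$.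

$T_2=1-\omega$ and $D=2$: clear. $X_1$, with $D=6$, was done in Section 2.

$T_4=3(1-\omega)+(1-\omega^2)+\frac13(1-\omega^3)=\frac13(1-\omega)(13+4\omega+\omega^2)$, with $D=\frac{20}3$. Since $|13+4\omega+\omega^2|^2=186+112u+26(2u^2-1)=4(40+28u+13u^2)$, we have $|T_4|^2=\frac89(1-u)(40+28u+13u^2)$. Then
$$50-(1-u)(40+28u+13u^2)=10+12u+15u^2+13u^3=(1+u)(13u^2+2u+10)>0,$$
the quadratic having negative discriminant. So $|T_4|^2<\frac{400}9$.

$X_2=2T_4+A_4=7(1-\omega)+\frac52(1-\omega^2)+(1-\omega^3)+\frac14(1-\omega^4)=\frac14(1-\omega)(43+15\omega+5\omega^2+\omega^3)$, with $D=16$. With $\cos2\theta=2u^2-1$ and $\cos3\theta=4u^3-3u$,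
$$|43+15\omega+5\omega^2+\omega^3|^2=2100+1450u+460(2u^2-1)+86(4u^3-3u)=8(205+149u+115u^2+43u^3).$$
Hence $|X_2|^2=(1-u)(205+149u+115u^2+43u^3)$, and
$$256-|X_2|^2=51+56u+34u^2+72u^3+43u^4=(1+u)(43u^3+29u^2+5u+51).$$
The cubic is positive for $u\ge0$. For $-1\le u<0$ it is at least $-43-\frac{25}{116}+51>0$, since $29u^2+5u\ge-\frac{25}{116}$. So $|X_2|<16$.

## 7. $T_{2j}$ and $X_j$ for $j\ge3$: comparing $\arctan^2y$ with $\log(1+y^2)$

The plan is to verify (5). For $T_{2j}$, (8) gives $v'\le j$, so $v\le j\varphi=2j\arctan y$, and $g$ should be close to $j\int_0^\varphi\tau\,dt=j\log(1+y^2)$. For small $y$ these bounds make $v^2$ about $4j^2y^2$ and $Dg$ about $Dj\,y^2$, so we need $D/j>4$ with a little to spare. Now $D/j=2(\Delta_j-1)$ equals $2,\ \frac{10}3,\ \frac{62}{15}$ for $j=1,2,3$. This is why $j=1,2$ were treated separately, and why the margin at $j=3$ is thin. Put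
$$\gamma_0(y)=\log(1+y^2)-\frac{y^2}{36},$$
where $\frac{y^2}{36}$ will absorb the oscillating term.

**Lemma 5.** For $0<y\le5$: $4\arctan^2y<\frac{62}{15}\gamma_0(y)$. Also $\frac{62}{15}\gamma_0(5)>10.5>\pi^2$.

*Proof.* $\gamma_0(5)=\log26-\frac{25}{36}>2.563$, and $\frac{62}{15}\cdot2.563>10.5$. Let $\psi=\frac{62}{15}\gamma_0-4\arctan^2y$. Then
$$(1+y^2)\psi'(y)=\frac{62}{15}\Big(2y-\frac{y(1+y^2)}{18}\Big)-8\arctan y=\frac{217}{27}y-\frac{31}{135}y^3-8\arctan y=:\chi(y).$$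
With $z=y^2$,
$$(1+z)\chi'(y)=\Big(\frac{217}{27}-\frac{31}{45}z\Big)(1+z)-8=\frac1{27}+\Big(\frac{217}{27}-\frac{31}{45}\Big)z-\frac{31}{45}z^2 .$$
This quadratic in $z$ is positive at $0$ and has negative leading coefficient, so it has exactly one positive zero and changes from $+$ to $-$ there. As $\chi(0)=0$, $\chi$ is first positive and then possibly negative. So $\psi$ first increases and then possibly decreases. We have $\psi(0)=0$ and $\psi(5)>10.5-4\big(\frac\pi2\big)^2=10.5-\pi^2>0$. For $0<y\le5$, either $y$ lies where $\psi$ increases, and $\psi(y)>\psi(0)=0$, or it lies where $\psi$ decreases, and $\psi(y)\ge\psi(5)>0$. $\square$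

In particular $\gamma_0>0$ on $(0,5]$. For large $y$ the function $\gamma_0$ is negative, so large $y$ is handled by (10). Let $\varphi_1=2\arctan5$ be the angle with $y=5$.

**Step 8. Part (ii) for $j\ge3$.** We bound $v$ above and $g$ below and check (5). By (8), $0\le v\le j\varphi=2j\arctan y$. Integrating $g'$ in (8), with $\frac12\int_0^\varphi sc\,dt=\frac{\sin^2j\varphi}{4j}$ and $\frac12\int_0^\varphi\tau^2sc\,dt=\frac14\int_0^\varphi\tau^2\sin2jt\,dt$, we get from (11)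
$$g\ge j\log(1+y^2)+\frac{\sin^2j\varphi-y^2\cos^2j\varphi}{4j}\ \ge\ j\Big(\log(1+y^2)-\frac{y^2}{4j^2}\Big)\ \ge\ j\gamma_0(y),\tag{12}$$
the last because $4j^2\ge36$. Also $D=2j(\Delta_j-1)\ge2j(\Delta_3-1)=\frac{62}{15}j$.

If $y\le5$: $g\ge j\gamma_0(y)>0$, and by Lemma 5, $v^2\le4j^2\arctan^2y\le j^2\cdot\frac{62}{15}\gamma_0(y)\le Dg$. Now (5) applies.

If $y>5$: by (10), then the first inequality of (12) at $\varphi_1$,
$$g(\varphi)\ge g(\varphi_1)-\frac{\sin^2j\varphi_1}{2j}\ge j\log26-\frac{\sin^2j\varphi_1+25\cos^2j\varphi_1}{4j}\ge j\Big(\log26-\frac{25}{4j^2}\Big)\ge j\gamma_0(5)>0 .$$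
So $Dg\ge\frac{62}{15}\gamma_0(5)j^2>10.5j^2>\pi^2j^2\ge v^2$, since $v\le j\varphi<j\pi$. Again (5) applies.

**Step 9. Part (iii) for $j\ge3$.** The same comparison, with a small excess in $v'$ to be paid for. In (9),
$$\tau sc-\tau^2s^2=\tfrac12\big(\tau\sin2jt+\tau^2\cos2jt-\tau^2\big)\le\tfrac12\big(\sqrt{\tau^2+\tau^4}-\tau^2\big)=\tfrac12\,\frac{\tau}{\sqrt{1+\tau^2}+\tau}\le\tfrac14 ,$$
so $0\le v\le(2j+\frac14)\varphi\le2j\cdot\frac{25}{24}\varphi$; the last inequality says $\frac14\le\frac j{12}$. For $g$, drop $\int\tau s^2\ge0$ and use (11) for $\int\tau^2sc\,dt=\frac12\int\tau^2\sin2jt\,dt$: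
$$g\ge2j\log(1+y^2)-\frac{y^2\cos^2j\varphi}{2j}\ge2j\Big(\log(1+y^2)-\frac{y^2}{4j^2}\Big)\ge2j\gamma_0(y).\tag{13}$$
Moreover
$$\frac D{2j}=2(\Delta_j-1)+\frac{\Delta_j}{2j}\ \ge\ \frac{625}{576}\cdot\frac{62}{15},$$
whose right side is $<4.49$: for $j=3$ the left side is $\frac{62}{15}+\frac{46}{90}>4.64$, and for $j\ge4$ it exceeds $2(\Delta_4-1)=\frac{494}{105}>4.70$.

If $y\le5$: $g>0$, and since $\varphi=2\arctan y$, Lemma 5 gives $v^2\le(2j)^2\frac{625}{576}\cdot4\arctan^2y\le(2j)^2\frac{625}{576}\cdot\frac{62}{15}\gamma_0(y)\le D\cdot2j\gamma_0(y)\le Dg$. Apply (5).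

If $y>5$: by (10) and the first inequality of (13) at $\varphi_1$,
$$g(\varphi)\ge g(\varphi_1)-\frac{\sin^2j\varphi_1}{2j}\ge2j\log26-\frac{25\cos^2j\varphi_1+\sin^2j\varphi_1}{2j}\ge2j\Big(\log26-\frac{25}{4j^2}\Big)\ge2j\gamma_0(5)>0 .$$
So $Dg\ge(2j)^2\frac{625}{576}\cdot\frac{62}{15}\gamma_0(5)>(2j)^2\frac{625}{576}\cdot10.5>(2j)^2\frac{625}{576}\pi^2\ge v^2$. Apply (5). Parts (ii) and (iii) are proved.

## 8. $A_{2n-1}$: the inequality $\big(\int\sin^2nt\,dt\big)^2\le2\int\tan\frac t2\,\sin^2nt\,dt$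

**Step 10. The cases $n=1,2$ of (i).** These were checked in Section 1: $|A_1|=|1-\omega|<2$, and the three-term test with $r=1$ is $|A_3|<\frac83=\Delta_2$.

From now on $n\ge3$, so $D=\Delta_n\ge\frac{46}{15}$. Write $s=\sin nt$, $c=\cos nt$ inside integrals and $s=\sin n\varphi$, $c=\cos n\varphi$ outside.

**Step 11. Separating the main terms.** We isolate the two integrals that have to be compared. Put
$$J=\int_0^\varphi\tau s^2\,dt,\qquad M=\int_0^\varphi s^2\,dt .$$
By (6) with $j=n$, and $c^2=s^2+\cos2nt$, $\int_0^\varphi\cos2nt\,dt=\frac{\sin2n\varphi}{2n}=\frac{sc}n$,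
$$g=J+\frac{s^2}{2n},\qquad v=M+\int_0^\varphi\tau sc\,dt+\frac{sc}n .$$
Clearly $J>0$, so $g>0$. Replacing $\sin^2nt$ by its mean $\frac12$ gives, by the second mean value theorem,
$$\int_0^\varphi\tau\cos2nt\,dt=y\,\frac{\sin2n\varphi-\sin2n\xi}{2n}\le\frac yn,\qquad J\ge\tfrac12\log(1+y^2)-\frac y{2n}.\tag{14}$$
Alone this is not enough: since $\log(1+y^2)\le y^2$, the lower bound is negative for $0<y<\frac1n$. For such $\varphi$ the oscillation has not yet averaged out, and $M$ and $J$ must be compared directly.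

**Step 12. $M^2\le2J$.** This controls the main term of $v$ by that of $g$ at every scale. With $x=n\varphi$, $M=\frac\varphi2-\frac{\sin2n\varphi}{4n}=\frac{x-sc}{2n}$. Integrating by parts,
$$\int_0^\varphi t\sin^2nt\,dt=\frac{\varphi^2}4-\frac12\Big(\frac{\varphi\sin2n\varphi}{2n}+\frac{\cos2n\varphi-1}{4n^2}\Big)=\frac{x^2-2xsc+s^2}{4n^2}.$$
As $M^2=\frac{x^2-2xsc+s^2c^2}{4n^2}$ and $s^2-s^2c^2=s^4$, the integral equals $M^2+\frac{s^4}{4n^2}\ge M^2$. Since $\tau=\tan\frac t2\ge\frac t2$, we get $J\ge\frac12\int_0^\varphi t\sin^2nt\,dt\ge\frac12M^2$.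

**Step 13. The cross term.** We bound $\int\tau sc$ by a multiple of $s^2$, which matches the term $\frac{s^2}{2n}$ of $g$. Integrate $\tau sc=\frac12\tau\sin2nt$ by parts, choosing the antiderivative $-\frac{\cos2nt-\cos2n\varphi}{2n}$ of $\sin2nt$, which vanishes at $t=\varphi$; the boundary term at $0$ vanishes since $\tau=0$ there. With $\tau'\ge0$,
$$\int_0^\varphi\tau sc\,dt=\frac1{4n}\int_0^\varphi\tau'\,(\cos2nt-\cos2n\varphi)\,dt\le\frac{y(1-\cos2n\varphi)}{4n}=\frac{ys^2}{2n}.$$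

**Step 14. The joint bound.** We combine Steps 12 and 13 so that $g$ itself appears. Since $y|s|+2|c|\le\sqrt{y^2+4}$,
$$0\le v\le\sqrt{2J}+\frac{|s|(y|s|+2|c|)}{2n}\le\sqrt2\,\sqrt J+\sqrt{\frac{s^2}{2n}}\,\sqrt{\frac{y^2+4}{2n}} ,$$
and by the Cauchy–Schwarz inequality
$$v^2\le\Big(J+\frac{s^2}{2n}\Big)\Big(2+\frac{y^2+4}{2n}\Big)=g\Big(2+\frac{y^2+4}{2n}\Big).\tag{15}$$
Here the simple criterion (5) no longer suffices: for $n=3$ the factor in (15) exceeds $D=\frac{46}{15}$ as soon as $y^2>\frac{12}5$. We use the full criterion (4), and let the size of $g$ decide.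

**Step 15. Conclusion by the size of $g$.** First, $y\ge4$ forces $g$ to be large: at $y=4$, (14) gives $J\ge\frac12\log17-\frac23>0.74$, and $J$ is nondecreasing in $\varphi$, so $g\ge J>0.74$ whenever $y\ge4$.

*Case $g\ge0.74$.* Here $0.74\le g<\Delta_n$, and $x\mapsto x(2\Delta_n-x)$ increases on $[0,\Delta_n]$, so $g(2\Delta_n-g)\ge0.74\big(\frac{92}{15}-0.74\big)>3.99$. By Lemma 4(b), $v=S_{2n-1}(\theta)$ satisfies $v^2<1.93^2<3.73$. So (4) holds.

*Case $g<0.74$.* Then $y<4$, and (15) gives $v^2\le g\big(2+\frac{20}6\big)=\frac{16}3g$, while $2\Delta_n-g>\frac{92}{15}-0.74>5.39>\frac{16}3$. As $g>0$, $v^2<g(2\Delta_n-g)$, and (4) holds.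

This proves (i), hence Proposition 3 and Theorem 1. $\blacksquare$

## 9. Weights with ordered second differences

In the reduction, only signs of coefficients in (2) were used. Stating what these signs require gives a more general result.

**Theorem 6.** Let $\lambda_1,\dots,\lambda_{2n}$ be real, not all zero, with $\lambda_{2n-1}\ge\lambda_{2n}\ge0$, and put $b_N=\lambda_{N-1}-2\lambda_N+\lambda_{N+1}$ $(2\le N\le2n-1)$. If $b_{2j}\ge b_{2j+1}\ge0$ for $1\le j\le n-1$, then for all $\theta\in[0,\pi)$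
$$\Big|\sum_{k=1}^{2n-1}\frac{\lambda_k}k(1-e^{ik\theta})\Big|<2\sum_{k=1}^n\frac{\lambda_{2k-1}}{2k-1},$$
with equality at $\theta=\pi$.

*Proof.* By hypothesis the coefficients in (2) are nonnegative. They are not all zero: otherwise $\lambda_{2n}=\lambda_{2n-1}=0$ and all $b_{2j+1}$, hence all $b_{2j}$, vanish, and (1) makes every $\lambda_k$ zero. For $\theta\in(0,\pi)$ apply the triangle inequality and Proposition 3, which is strict for each of $A_{2n-1}$, $T_{2j}$, $X_j$; by linearity the combination of values at $\omega=-1$ is the right side. For $\theta=0$ the left side is $0$, and the right side is positive because $D(A_{2n-1})$, $D(T_{2j})$, $D(X_j)$ are. At $\theta=\pi$ the sum inside the modulus equals the right side, which is positive. $\square$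

Theorem 1 is the case $\lambda_k=r^k$, $b_N=r^{N-1}(1-r)^2$.

**Corollary 7.** (a) If $\lambda_k=\int_{(0,1]}t^k\,d\mu(t)$ with $\mu\ne0$ a positive measure and $\int t\,d\mu<\infty$, the inequality of Theorem 6 holds for every $n$. (b) In particular, for every $\alpha\ge1$, $n\ge1$, $\theta\in[0,\pi)$:
$$\Big|\sum_{k=1}^{2n-1}\frac{1-e^{ik\theta}}{k^\alpha}\Big|<2\sum_{k=1}^n(2k-1)^{-\alpha}.$$

The unit mass at $r$ gives $\lambda_k=r^k$; Lebesgue measure on $(0,1]$ gives $\lambda_k=\frac1{k+1}$.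

*Proof.* (a) As $t^k\le t$ on $(0,1]$, all $\lambda_k$ are finite. We have $b_N=\int t^{N-1}(1-t)^2\,d\mu$, so $b_N\ge b_{N+1}\ge0$. Also $\lambda_{2n-1}\ge\lambda_{2n}>0$, because $t^{2n}>0$ on $(0,1]$ and $\mu\ne0$.

(b) For $\alpha=1$ take $\mu=\delta_1$, so $\lambda_k=1$. For $\alpha>1$, $k^{-(\alpha-1)}=\frac1{\Gamma(\alpha-1)}\int_0^\infty e^{-kx}x^{\alpha-2}\,dx$. The substitution $t=e^{-x}$ writes $\lambda_k=k^{1-\alpha}$ in the form (a), with $\int t\,d\mu=\lambda_1=1$, and $\lambda_k/k=k^{-\alpha}$. $\square$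

## 10. Even length, $r>1$, and the constant $4$

**Proposition 8.**
(1) The constant $4$ in Theorem 1 cannot be lowered for any $n,r$.
(2) At $r=1$, for every even length $2n$ the analogue is false: $|A_{2n}|>D(A_{2n})$ for $\theta$ near $\pi$, $\theta<\pi$.
(3) The range $r\le1$ is the largest valid for all $n$: for every fixed $r>1$ the inequality of Theorem 1 fails for all sufficiently large $n$.
(4) For fixed $n\ge2$ the inequality fails for all large $r$. For $n=1$ it holds for all $r>0$.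

*Proof.* (1) Both sides are continuous in $\theta$ and agree at $\theta=\pi$.

(2) By (7), $g_{2n}'=\tau\sin^2nt-\sin nt\cos nt\sim-nt$ as $t\to0$, so $g_{2n}<0$ for small $\varphi>0$. Then $|A_{2n}|\ge\operatorname{Re}A_{2n}=\Delta_n-g_{2n}>\Delta_n=D(A_{2n})$.

(3) Put $m=2n-1$, $F=\sum_{k=1}^m\frac{r^k}k(1-\omega^k)$, $D=F(-1)$. For fixed $r>1$ the last terms dominate, so we sum backwards, with $k=m-l$:
$$\frac m{r^m}\sum_{k=1}^m\frac{r^k\omega^k}k=\omega^m\sum_{l=0}^{m-1}\frac m{m-l}(r\omega)^{-l}.$$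
For $0\le l\le m-1$ we have $(m-l)(l+1)=m+l(m-l-1)\ge m$, so $1\le\frac m{m-l}\le l+1$. Hence the inner sum differs from $\sum_{l\ge0}(r\omega)^{-l}=\frac1{1-\bar\omega/r}$ by at most
$$\sum_{l=0}^{m-1}\Big(\frac m{m-l}-1\Big)r^{-l}+\sum_{l\ge m}r^{-l} .$$
In the first sum each term tends to $0$ and is at most $l\,r^{-l}$, which is summable. By dominated convergence the bound tends to $0$, uniformly in $|\omega|=1$. Using this at $\omega$, at $1$ and at $-1$ (where $\omega^m=-1$),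
$$\frac m{r^m}|F|=\Big|\frac1{1-1/r}-\frac{\omega^m}{1-\bar\omega/r}\Big|+o(1),\qquad\frac m{r^m}D=\frac1{1-1/r}+\frac1{1+1/r}+o(1).$$
Now we choose $\theta$ so that the two terms in the modulus add up. Since $\operatorname{Re}(1-\bar\omega/r)>0$, $\arg(1-\bar\omega/r)$ is a smooth function of $\theta$. On $[\frac\pi2,\frac\pi2+\frac{4\pi}m]$ the function $m\theta-\arg(1-\bar\omega/r)$ is continuous and its end values differ by $4\pi+O(1/m)$. For large $m$ it therefore takes a value in $\pi+2\pi\mathbb Z$ at some $\theta_m$ in this interval, and there $\frac{\omega^m}{1-\bar\omega/r}$ is a negative real number, equal to $-\frac1{|1-\bar\omega/r|}$. As $\theta_m\to\frac\pi2$, $|1-\bar\omega/r|\to|1+i/r|=\sqrt{1+r^{-2}}$. So at $\theta_m$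
$$\frac m{r^m}|F|\to\frac1{1-1/r}+\frac1{\sqrt{1+r^{-2}}}>\frac1{1-1/r}+\frac1{1+1/r},$$
because $\sqrt{1+r^{-2}}<1+\frac1r$. Hence $|F|>D$ at $\theta_m\in(0,\pi)$ for all large $n$.

(4) For $n\ge2$ put $m=2n-1\ge3$ and $\omega=e^{i\pi/m}$. Then $\omega^m=-1$, so the terms $k=m$ of $F$ and of $D$ coincide. The index $m-1$ is even, so it contributes nothing to $D$, while $1-\omega^{m-1}=1+\bar\omega$ has real part $1+\cos\frac\pi m$. Therefore
$$\operatorname{Re}F-D=\frac{r^{m-1}}{m-1}\Big(1+\cos\frac\pi m\Big)+O(r^{m-2})>0$$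
for large $r$, and $|F|\ge\operatorname{Re}F>D$. For $n=1$ the inequality reads $r|1-\omega|<2r$, which holds for all $r>0$ and $\theta\in[0,\pi)$. $\square$
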